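# Edge-disjoint paths and feedback vertex sets: rounding the flow relaxation within a factor $O(\sqrt r)$

## 1. The top edges of a path in a rooted forest

Let $G=(V,E)$ be a finite simple undirected graph, and let $X\subseteq V$ be a set of vertices such that $G-X$ is a forest. Root every tree of this forest. All paths in these notes are simple.

Take a path $P$ in $G$ and put $q_P=|V(P)\cap X|$. Delete from $P$ its $q_P$ vertices in $X$. What is left is a collection of at most $q_P+1$ subpaths, which we call the *pieces* of $P$. Each piece is a path in one rooted tree of $G-X$. A path in a rooted tree first climbs and then descends (one of the two parts may be empty), so a piece $p$ has a unique vertex closest to the root. Call it $\mathrm{top}(p)$. At most two edges of $p$ are incident with $\mathrm{top}(p)$; call them the *top edges* of $p$. A piece consisting of a single vertex has none.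

**Definition.** $M(P)$ is the set of all edges of $P$ that are incident with $X$, together with all top edges of pieces of $P$.

Each vertex of $X$ on $P$ is incident with at most two edges of $P$, and there are at most $q_P+1$ pieces, so
$$|M(P)|\le 2q_P+2(q_P+1)=4q_P+2. \tag{1}$$

**Example.** Let $G$ be a cycle $v,u_1,u_2,\dots,u_m,v$ with $m\ge3$, let $X=\{v\}$, and root the path $u_1u_2\cdots u_m$ at $u_1$. The path $P=u_2u_1vu_mu_{m-1}\cdots u_4$ (for $m\ge5$) has $q_P=1$ and two pieces. The piece $u_2u_1$ has top $u_1$ and one top edge $u_1u_2$. The piece $u_mu_{m-1}\cdots u_4$ has top $u_4$ and one top edge $u_4u_5$. With the two edges at $v$ we get $|M(P)|=4$, however long $P$ is.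

**Lemma 1.** If two paths $P,Q$ in $G$ share an edge, then $M(P)\cap E(Q)\ne\emptyset$ or $M(Q)\cap E(P)\neq\emptyset$.

*Proof.* Let $e$ be a shared edge. If $e$ is incident with $X$, then $e\in M(P)\cap E(Q)$. Otherwise $e$ is an edge of the forest $G-X$. It lies in a piece $p$ of $P$ and in a piece $p'$ of $Q$, both in the same tree. Let $b$ be the endpoint of $e$ farther from the root. A piece through $e$ reaches $b$ by descending from its top, so both $\mathrm{top}(p)$ and $\mathrm{top}(p')$ are proper ancestors of $b$, and $p$ (respectively $p'$) contains the tree path from its own top down to $b$. The ancestors of $b$ form a chain. By symmetry assume that $\mathrm{top}(p)$ is at least as deep as $\mathrm{top}(p')$. Then $\mathrm{top}(p)$ lies on the tree path from $\mathrm{top}(p')$ to $b$, so the tree path from $\mathrm{top}(p)$ to $b$ is contained in $p'$. Its first edge is a top edge of $p$, and it lies on $p'\subseteq Q$. Hence $M(P)\cap E(Q)\ne\emptyset$. $\square$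

This is what the construction is for: whether two paths collide anywhere can be read off from $O(q_P+q_Q)$ edges, independently of the lengths of the paths. If each edge carries at most one unit of fractional flow, then the amount of flow colliding with $P$ at the edges of $M(P)$ is at most $4q_P+2$. We shall use this to round a fractional flow to edge-disjoint paths.

## 2. MaxEDP, its flow relaxation, and three theorems

In the maximum edge disjoint paths problem (MaxEDP) we are given an undirected graph $G$ with $n$ nodes and terminal pairs $(s_1,t_1),\dots,(s_k,t_k)$. We seek a set $I\subseteq\{1,\dots,k\}$ of maximum size together with pairwise edge-disjoint paths $P_i$, $i\in I$, where $P_i$ connects $s_i$ and $t_i$.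

The standard relaxation is a multicommodity flow problem: maximize $\sum_i x_i$ over $x_i\in[0,1]$, where $x_i$ units of commodity $i$ are sent from $s_i$ to $t_i$ and the total flow of all commodities through each edge (both directions added) is at most $1$. Its value $\mathrm{OPT}^*$ is an upper bound on the optimum $\mathrm{OPT}$ of MaxEDP. The *feedback vertex set number* $r=\mathrm{fvs}(G)$ is the minimum size of a set $X\subseteq V$ such that $G-X$ is a forest. Forests have $r=0$, a cycle has $r=1$, and a disjoint union of $m$ triangles has $r=m$. In all bounds, $r$ is read as $\max\{r,1\}$ and $\log(kr)$ as $\log\max\{kr,2\}$.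

An approximation algorithm with ratio $\Omega(\mathrm{OPT}^*/g)$ is an algorithm that runs in time polynomial in the input size, with $k$ and $r$ part of the instance, and that on every instance routes at least $c\,\mathrm{OPT}^*/g$ pairs, where $c>0$ is an absolute constant. The known ratios are $\Omega(\mathrm{OPT}^*/\sqrt n)$ (Chekuri, Khanna, Shepherd) and $\Omega(\mathrm{OPT}^*/(\sqrt r\log(kr)))$. Since $r\le n$, the second improves the first up to the factor $\log(kr)$. Open Problem 1 in the work of Krzysztof Fleszar (https://opus.bibliothek.uni-wuerzburg.de/opus4-wuerzburg/files/15490/978-3-95826-077-1_Krzysztof_Fleszar_OPUS15490.pdf) asks whether the factor $\log(kr)$ can be removed. The answer is yes, and no complexity assumption is needed.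

**Theorem 1.** There is a deterministic polynomial-time algorithm that, for every MaxEDP instance on a graph with feedback vertex set number $r$, routes at least $\mathrm{OPT}^*/(40\sqrt r)$ pairs on edge-disjoint paths.

Since $r\le n$, this contains the $\Omega(\mathrm{OPT}^*/\sqrt n)$ result up to the constant.

**Theorem 2.** Let pairs have weights $w_i\ge0$ and edges integer capacities $c_e\ge1$. The goal is to choose $I$ and paths $P_i$, $i\in I$, with at most $c_e$ paths through each edge $e$, maximizing $w(I)=\sum_{i\in I}w_i$. Let $\mathrm{OPT}^*_w$ be the optimum of the flow LP with objective $\sum_iw_ix_i$ and capacities $c_e$, and let $r$ be the feedback vertex set number of the underlying simple graph. A deterministic polynomial-time algorithm finds a solution of weight at least $\mathrm{OPT}^*_w/(532\sqrt r)$.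

**Theorem 3.** For every $r\ge1$ there is an (unweighted, unit-capacity) instance with feedback vertex set number exactly $r$, optimum $1$, and $\mathrm{OPT}^*\ge\frac{\sqrt2}3\sqrt r$. Hence if $g$ depends on $r$ only, a ratio $\Omega(\mathrm{OPT}^*/g(r))$ is possible only if $g(r)=\Omega(\sqrt r)$.

Two reductions let us work with clean instances. First, pairs with $s_i=t_i$ are routed for free by the empty path. If their total weight is $W_0$, the LP restricted to the other pairs has value at least $\mathrm{OPT}^*_w-W_0$. A guarantee of a fraction $\gamma\le1$ of this value for the other pairs gives in total at least $W_0+\gamma(\mathrm{OPT}^*_w-W_0)\ge\gamma\,\mathrm{OPT}^*_w$. So assume $s_i\ne t_i$ for all $i$. Second, if the graph in Theorem 2 is presented with parallel edges, merge each bundle of parallel edges into one edge whose capacity is the sum, and delete loops. Flows and path systems on the merged graph can be redistributed over the bundle, and conversely, so nothing changes. Hence $G$ is simple from now on.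

## 3. Flow paths, and the load on the feedback vertices

We fix notation that serves Theorems 1 and 2 together. Theorem 1 is the case $w\equiv1$, $c\equiv1$, in which "weight" means "number of pairs".

The LP has polynomial size. Solve it and apply flow decomposition: the flow of each commodity is a sum of polynomially many flows along simple $s_i$–$t_i$ paths and along cycles, and discarding the cycles only lowers the loads. We get a polynomial-size family $\mathcal P$ of paths with values $f_P>0$. The path $P$ belongs to commodity $i(P)$, and
$$\sum_{P:\,i(P)=i}f_P\le1\ \text{ for all } i,\qquad \sum_{P\ni e}f_P\le c_e\ \text{ for all } e. \tag{2}$$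
Write $w_P=w_{i(P)}$ and $F=\sum_Pw_Pf_P$, the LP value. If $F=0$ the empty solution is good enough, so let $F>0$.

Computing a minimum feedback vertex set is not necessary. The 2-approximation algorithm of Bafna–Berman–Fujito (SIAM J. Discrete Math. 12, 1999) or Becker–Geiger (Artificial Intelligence 83, 1996) gives in polynomial time a feedback vertex set $X$ with $|X|\le2\,\mathrm{fvs}(G)\le2r$. Root the trees of $G-X$ and define $q_P$, pieces and $M(P)$ as in Section 1.

For $v\in V$ let $F_v=\sum_{P\ni v}w_Pf_P$ be the weighted flow through $v$. Let $M=\max_{v\in X}F_v$, with $M=0$ if $X=\emptyset$. Counting incidences between paths and vertices of $X$ in two ways,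
$$\sum_Pw_Pf_Pq_P=\sum_{v\in X}F_v\le2rM. \tag{3}$$

## 4. Conflicts between flow paths, counted through top edges

In this section $w\equiv1$ and $c\equiv1$. Say that $P,Q\in\mathcal P$ *conflict* if they share an edge or $i(P)=i(Q)$. In particular $P$ conflicts with itself. A set of pairwise non-conflicting paths is exactly a feasible MaxEDP solution made of flow paths.

The first thing to try is to look for a large conflict-free set greedily and to bound the conflicts of $P$ edge by edge. Each edge of $P$ carries at most one unit, so the flow conflicting with $P$ is at most $1+|E(P)|$. This involves the length of $P$, which nothing in terms of $r$ controls: on a path graph $r=0$ while $|E(P)|$ can be $n-1$. Lemma 1 repairs this.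

**Lemma 2.** One can find in polynomial time a feasible solution with at least
$$\frac{F^2}{8\sum_Pf_Pq_P+5F}$$
pairs.

*Proof.* Let $N[P]$ be the set of paths conflicting with $P$, and put $\varphi(P)=\sum_{Q\in N[P]}f_Q$ and $Z=\sum_Pf_P\varphi(P)$. So $Z$ is the sum of $f_Pf_Q$ over ordered conflicting pairs $(P,Q)$.

**Step 1: bound the total conflict $Z$.** The ordered pairs of the same commodity contribute at most $\sum_Pf_P\cdot1=F$, by (2). If $P,Q$ share an edge, then by Lemma 1 $M(P)$ meets $E(Q)$ or $M(Q)$ meets $E(P)$. The two kinds of ordered pairs are exchanged by swapping $P$ and $Q$, so the edge-sharing ordered pairs contribute at most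
$$2\sum_Pf_P\sum_{Q:\,M(P)\cap E(Q)\ne\emptyset}f_Q\le2\sum_Pf_P\sum_{e\in M(P)}\sum_{Q\ni e}f_Q\le2\sum_Pf_P|M(P)|\le\sum_Pf_P(8q_P+4),$$
using that each edge carries at most one unit, and then (1). Hence
$$Z\le8\sum_Pf_Pq_P+5F. \tag{4}$$

**Step 2: find a conflict-free set of size at least $F^2/Z$.** Call all paths alive. As long as some path is alive, pick an alive $P$ minimizing
$$\varphi_{\rm alive}(P)=\sum_{Q\in N[P],\ Q\text{ alive}}f_Q,$$
and delete (make not alive) all alive paths in $N[P]$, including $P$. The picked paths are pairwise non-conflicting. When $P$ is picked, every path $Q$ deleted with it was alive, so by the choice of $P$ we have $\varphi_{\rm alive}(P)\le\varphi_{\rm alive}(Q)\le\varphi(Q)$. The deleted paths have total flow exactly $\varphi_{\rm alive}(P)$, so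
$$1=\sum_{Q\text{ deleted}}\frac{f_Q}{\varphi_{\rm alive}(P)}\ge\sum_{Q\text{ deleted}}\frac{f_Q}{\varphi(Q)}.$$
Every path is deleted exactly once. Summing over the picks, the number of picked paths is at least $\sum_Qf_Q/\varphi(Q)$. By Cauchy–Schwarz,
$$F^2=\Bigl(\sum_Q\sqrt{f_Q/\varphi(Q)}\,\sqrt{f_Q\varphi(Q)}\Bigr)^2\le\Bigl(\sum_Q\frac{f_Q}{\varphi(Q)}\Bigr)\cdot Z .$$
So at least $F^2/Z$ paths are picked, and (4) finishes the proof. $\square$

Let us see what this gives in the smallest cases. If $G$ is a forest, take $X=\emptyset$. Then $q_P=0$ for all $P$ and we route at least $F/5$ pairs. Some loss is unavoidable even here. Let $G$ be a star with three leaves $1,2,3$ and let the pairs be $\{1,2\},\{2,3\},\{1,3\}$. Sending $\frac12$ unit for each pair loads every edge by $1$, so $\mathrm{OPT}^*\ge\frac32$, but any two pairs need a common edge, so $\mathrm{OPT}=1$. If $G$ is a cycle, take $X=\{v\}$. Then $q_P\le1$, and we route at least $F/13$ pairs. In general $q_P\le|X|\le2r$, so Lemma 2 alone gives $F/(16r+5)$: the right kind of bound, with $r$ in place of $\sqrt r$.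

## 5. A chain of hubs, where counting conflicts loses a factor $r$

Can a better estimate of $Z$ improve $r$ to $\sqrt r$? Not by itself. Let $r\ge1$, let $d$ be a prime with $d\ge2r$, and take hubs $v_1,\dots,v_{2r}$. For each $j=1,\dots,2r-1$ join $v_j$ to $v_{j+1}$ by $d$ internally disjoint paths of length two, the *strands* of bundle $j$, numbered by $\mathbb Z_d$. Attach $d$ pendant vertices $s_i$ to $v_1$ and $d$ pendant vertices $t_i$ to $v_{2r}$, $i\in\mathbb Z_d$, and take the pairs $(s_i,t_i)$.

The feedback vertex set number is exactly $r$. The bundles $j=1,3,\dots,2r-1$, taken with their end hubs, are vertex-disjoint and each contains a cycle, so $r$ vertices are necessary. Deleting $X=\{v_2,v_4,\dots,v_{2r}\}$ removes one end hub of every bundle and leaves stars and isolated vertices, so $r$ vertices suffice. Every $s_i$–$t_i$ path passes through all the hubs.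

For $i,a\in\mathbb Z_d$ let $P_{i,a}$ be the $s_i$–$t_i$ path using strand $i+aj$ in bundle $j$ for every $j$, and let $f_{P_{i,a}}=1/d$. A given strand of bundle $j$ is used by exactly $d$ of these paths (one for each $a$), so it carries load $1$. The pendant edges carry load $1$ too. All $x_i$ equal $1$, so this is an optimal LP solution, with $F=d$. Now count conflicts. The same commodity contributes $1$ to $\varphi(P_{i,a})$. A path $P_{i',a'}$ with $i'\ne i$ conflicts with $P_{i,a}$ if and only if $i'-i=(a-a')j$ in $\mathbb Z_d$ for some $j\in\{1,\dots,2r-1\}$. For each $a'\neq a$ this has exactly $2r-1$ solutions $i'$, all different from $i$, because $d$ is prime and $d>2r-1$. For $a'=a$ there are none. Therefore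
$$\varphi(P_{i,a})=1+\frac{(d-1)(2r-1)}d\ge1+\frac{2r-1}2=r+\tfrac12,$$
and $F^2/Z\le F/(r+\frac12)$. So for this fractional solution the true value of $F^2/Z$, and not only our estimate of it, is too small by a factor of order $\sqrt r$. The conflict count assumes nothing about where the conflicts are, and that is its weakness.

In this example all the flow goes through one vertex. By (3), this is what happens in general, to a degree: if the average of $q_P$ is much larger than $\sqrt r$, then since $|X|\le 2r$ some vertex of $X$ carries much more than $F/\sqrt r$ of flow. So it would be enough to know that flow through a single vertex can be rounded at the cost of a constant factor.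

## 6. Rounding the flow through one vertex

Cut every flow path through $v$ at $v$. Both ends of each pair now send flow to the single sink $v$, and single-sink flows can be made integral. The obvious plan is to round this flow and to glue paths at $v$. Here is where the plan fails. Let $v$ have neighbors $u_1,\dots,u_k$ ($k\ge2$), attach to each $u_i$ the pendant vertices $s_i$ and $t_{i-1}$ (indices mod $k$), and let all capacities be $1$. The only path for pair $i$ is $s_iu_ivu_{i+1}t_i$. Half a unit for each pair is feasible, since edge $u_iv$ is used by pairs $i$ and $i-1$. In the single-sink problem each of the $2k$ terminals sends $\frac12$, for a total of $k$. An integral flow of the same value $k$ is the one that serves all $s_i$ and no $t_i$. It completes no pair.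

The arithmetic shows what is missing. If an integral flow serves a fraction $\lambda$ of the terminals, then at least a fraction $2\lambda-1$ of the pairs have both ends served. This is useless at $\lambda=\frac12$ and a constant at $\lambda=\frac23$. So we thin out the pairs until the surviving terminals can each send $\frac23$. To make this possible we let each survivor collect the sending capacity of a group of terminals around it.

**Lemma 3.** Let weights $w_i\ge0$ and integer capacities $c_e\ge1$ be given. For $v\in V$ with $F_v>0$ one can find in polynomial time a feasible integral solution of weight at least $F_v/40$.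

*Proof.* Let $y_i\in[0,1]$ be the total flow of commodity $i$ on paths of $\mathcal P$ containing $v$, and keep only the pairs with $y_i>0$. Then $F_v=\sum_iw_iy_i$. Each kept pair has two *terminals*, one located at $s_i$ and one at $t_i$. A terminal $\tau$ of pair $i$ gets $y$-weight $y_\tau=y_i\le1$. Several terminals may have the same location. For a set $C$ of terminals write $y(C)=\sum_{\tau\in C}y_\tau$.

**Step 1: turn the flow into a single-sink flow.** Cut each flow path through $v$ at $v$. This gives a flow $g$ that simultaneously sends $y_\tau$ units from each terminal $\tau$ to $v$. The two parts of a simple path are edge-disjoint, so the load of $g$ on every edge $e$ is at most $\sum_{P\ni e}f_P\le c_e$. A terminal located at $v$ sends its flow along the empty path.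

**Step 2: dispose of the case of little flow.** If $\sum_iy_i<1$, route one kept pair of maximum weight along one of its flow paths. Its weight is at least $\sum_iw_iy_i=F_v$. From now on $\sum_iy_i\ge1$, so the total $y$-weight of the terminals is at least $2$.

**Step 3: group the terminals into clusters of $y$-weight at least $2$ with edge-disjoint trees.** All terminals lie in the component of $v$. Let $T$ be a spanning tree of that component, rooted at $v$, and let $T^+$ be $T$ with one pendant leaf added for each terminal, attached at its location. The leaf carries the $y$-weight of its terminal, and nodes of $T$ carry none. Start with $R=T^+$. While $R$ has total $y$-weight at least $2$, do the following.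

Choose a deepest node $u$ of $R$ whose subtree $R_u$ has $y$-weight at least $2$. A single node has weight at most $1$, so $u$ is not a leaf of $R$. In particular $u\in T$ carries no weight itself. By the choice of $u$, the subtree $R_z$ of every child $z$ has weight less than $2$. Take children $z$ of $u$ one by one until the total weight of their subtrees is at least $2$ for the first time. This happens, since all children together have weight at least $2$, and at that moment the total is less than $2+2=4$. The terminals in the subtrees taken form a *cluster*, with which we associate the tree consisting of these $R_z$ and the edges $uz$. Delete these $R_z$ from $R$, keeping $u$.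

Each round deletes a node, so this ends. It ends with $R$ of weight less than $2$, and at least one cluster has been formed. The final $R$ is a tree containing the node $u$ of the last round. Add all remaining terminals to the last cluster, and $R$ to its associated tree, which stays connected through $u$.

Associated trees of different clusters are edge-disjoint, because the edges of a cluster's tree leave $R$ when the cluster is formed. Delete from each associated tree the pendant leaves that represent terminals. What remains is a subtree $T_C$ of $T$. It contains the location of every terminal of its cluster $C$: if the leaf of a terminal lies strictly inside some $R_z$, then so does its parent, and if the leaf is itself a child $z$ of $u$, its location is $u$. The same holds for the terminals and the tree $R$ added at the end. So every terminal is in exactly one cluster, the trees $T_C$ are pairwise edge-disjoint, $y(C)\ge2$ for all $C$, and $y(C)<4$ for all $C$ except one, which has $y(C)<6$.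

**Step 4: select pairs that occupy distinct clusters.** Call all kept pairs alive. While some pair is alive, pick an alive pair $i$ of maximum weight $w_i$, put it into $I$, and delete all alive pairs having a terminal in one of the at most two clusters that contain a terminal of $i$. Each deleted pair $j$ contributes a terminal of $y$-weight $y_j$ to these clusters, so the deleted pairs satisfy $\sum_jy_j<4+6=10$. Their weights are at most $w_i$, hence $\sum_jw_jy_j\le10w_i$. Every kept pair is deleted once, so $F_v\le10\,w(I)$. Moreover, different pairs of $I$ touch disjoint sets of clusters. Let $I_1\subseteq I$ consist of the pairs with both terminals in one cluster, and let $I_2=I\setminus I_1$.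

**Step 5: route $I_1$ inside the clusters.** Route each $i\in I_1$ in the tree $T_C$ of its own cluster. These trees are edge-disjoint and $c_e\ge1$, so this is feasible. Its weight is $w(I_1)$.

**Step 6: show that the terminals of $I_2$ can all send $\frac23$ to $v$.** Let $T'$ be the set of the $2|I_2|$ terminals of the pairs in $I_2$. They lie in pairwise distinct clusters. For $\tau\in T'$ in cluster $C$, send $\frac23\,y_{\tau'}/y(C)$ units from $\tau$ to each terminal $\tau'\in C$ along $T_C$ (nothing needs to move to $\tau$ itself). The amounts add up to $\frac23$, so each edge of $T_C$ is loaded by at most $\frac23$. Each cluster contains at most one element of $T'$ and the trees are edge-disjoint, so this first part loads every edge by at most $\frac23$. Then forward from each $\tau'$ the received amount to $v$ along $g$. Since $y(C)\ge2$, this amount is at most $\frac13y_{\tau'}$, so the second part uses at most one third of each terminal's share of $g$ and loads $e$ by at most $\frac13c_e$. The total load on $e$ is at most $\frac23+\frac13c_e\le c_e$.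

**Step 7: make this flow integral and complete pairs.** Build a directed network: a source $\sigma$, for each $\tau\in T'$ an arc of capacity $1$ from $\sigma$ to the location of $\tau$, each edge $e$ of $G$ replaced by two opposite arcs of capacity $c_e$, and sink $v$. Let a unit of flow on the arc of a terminal of pair $i$ have value $w_i$. By Step 6 there is a flow of value $\frac23\cdot2w(I_2)$. All capacities are integers, so by the integrality of single-commodity flow a flow of maximum value can be taken integral, and it is found in polynomial time by a min-cost flow computation. Cancel flow on opposite arcs, so that each edge $e$ is used in one direction only, by at most $c_e$ units, and decompose the flow into unit paths, discarding cycles. We get a set $B\subseteq T'$ of served terminals and one path from each $\tau\in B$ to $v$, with at most $c_e$ paths through each $e$ and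
$$w(B):=\sum_{\tau\in B}w_\tau\ge\tfrac43\,w(I_2),$$
where $w_\tau=w_i$ for a terminal $\tau$ of pair $i$. Let $I_2'\subseteq I_2$ be the set of pairs with both terminals in $B$. Each pair of $I_2$ contributes at most $w_i$ to $w(B)$, or $2w_i$ if it is in $I_2'$. So $w(B)\le w(I_2)+w(I_2')$, and $w(I_2')\ge\frac13w(I_2)$. For $i\in I_2'$ concatenate the paths of its two terminals at $v$ and shortcut to a simple path. This is a feasible solution of weight at least $\frac13w(I_2)$.

**Step 8: choose.** If $w(I_1)\ge\frac14w(I)$, use Step 5. Otherwise $w(I_2)\ge\frac34w(I)$, and Step 7 gives weight at least $\frac14w(I)$. In both cases the weight is at least $\frac14w(I)\ge F_v/40$. $\square$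

## 7. Balancing conflicts against load: proof of Theorem 1

Let $w\equiv1$, $c\equiv1$. The algorithm runs Lemma 2 and, if $M>0$, also Lemma 3 for a vertex $v\in X$ with $F_v=M$. It outputs the better solution.

If $M\ge F/\sqrt r$, then $M>0$ and Lemma 3 routes at least $M/40\ge F/(40\sqrt r)$ pairs.

If $M<F/\sqrt r$, then (3) gives $\sum_Pf_Pq_P\le2rM\le2\sqrt r\,F$, and Lemma 2 routes at least
$$\frac{F^2}{16\sqrt r\,F+5F}=\frac F{16\sqrt r+5}\ge\frac F{21\sqrt r}$$
pairs, since $r\ge1$ by convention.

As $F=\mathrm{OPT}^*$, at least $\mathrm{OPT}^*/(40\sqrt r)$ pairs are routed. All steps are deterministic and polynomial, and the algorithm never uses the value of $r$. This proves Theorem 1. $\blacksquare$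

## 8. Halving capacities along a branch: proof of Theorem 2

Lemma 3 is already proved with weights and capacities. Lemma 2 is not, and its method cannot simply be copied. If all commodities want to use one edge of capacity $c$, then $c$ of them can be routed, but any two of them conflict, so a conflict-free set has size $1$. We have to let several paths share an edge and control how many do.

A natural substitute is to sample paths at a reduced rate and to discard a sampled path if one of its edges in $M(P)$ is too crowded. With different capacities, $M(P)$ is no longer enough. Let $x$ be the root, with a child $y$ and grandchild $z$, let $c_{xy}=10$ and $c_{yz}=1$, let the $s_i$ be further children of $x$ and the $t_i$ children of $z$. Each path $s_ixyzt_i$ has top $x$ and top edges $s_ix$ and $xy$. Five paths look harmless at these edges and overload $yz$. The remedy is to inspect a new edge each time the capacity drops by a factor of two. There may be many such edges, but failures at edges of large capacity will turn out to be so rare that they add up to a constant.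

Recall that the $h$-th elementary symmetric polynomial $e_h$ of given variables is the sum of all products of $h$ distinct variables. For instance $e_2(a,b,c)=ab+ac+bc$. On a $0/1$ vector with $m$ ones its value is $\binom mh$, which is a nonnegative integer, and positive if and only if $m\ge h$. Put
$$D=\frac1F\sum_Pw_Pf_Pq_P .$$

**Lemma 4.** One can find in polynomial time a feasible solution of weight at least $\dfrac F{4(37+48D)}$.

*Proof.*

**Step 1: define the edges to be inspected.** A piece $p$ of $P$ is the union of at most two *branches*, descending paths starting at $\mathrm{top}(p)$. Go down each branch. Declare its first edge critical. After a critical edge $e'$, the next critical edge is the first edge $e$ below it with $c_e\le c_{e'}/2$. Let $K(P)$ consist of all critical edges of all branches of $P$ and all edges of $P$ incident with $X$. If $e$ is an edge of a branch and $e'$ is the last critical edge at or above $e$ on that branch, then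
$$c_e>c_{e'}/2. \tag{5}$$
This is clear if $e=e'$, and otherwise $e$ would have been declared critical. Let $h_e=\lceil c_e/2\rceil\ge1$.

**Step 2: say which sampled paths are kept.** Given $\xi\in\{0,1\}^{\mathcal P}$, call $P$ *sampled* if $\xi_P=1$. A sampled path $P$ is *accepted* if no other sampled path has commodity $i(P)$ and, for every $e\in K(P)$, at most $h_e-1$ other sampled paths contain $e$.

**Step 3: the accepted paths are feasible.** There is at most one accepted path per commodity. Let $e$ be an edge used by an accepted path. If $e$ is incident with $X$, pick any accepted $P\ni e$. Then $e\in K(P)$, so at most $h_e-1\le c_e-1$ other accepted paths use $e$.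

If $e$ is not incident with $X$, choose among the accepted paths using $e$ one path $P$ whose piece $p\ni e$ has the deepest top, and let $e'$ be the last critical edge at or above $e$ on the branch of $p$ containing $e$. Let $Q\ni e$ be another accepted path. As in Lemma 1, the tops of the pieces through $e$ are ancestors of the lower endpoint of $e$, hence on a chain. So the piece of $Q$ through $e$ has its top at or above $\mathrm{top}(p)$, and $Q$ contains the tree path from $\mathrm{top}(p)$ to the lower endpoint of $e$. In particular $Q$ contains $e'$. Since $P$ is accepted and $e'\in K(P)$, the number of such $Q$ is at most $h_{e'}-1<c_{e'}/2<c_e$ by (5). It is an integer, so it is at most $c_e-1$. In both cases $e$ is used at most $c_e$ times.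

**Step 4: a polynomial that bounds the accepted weight from below.** For $\xi\in[0,1]^{\mathcal P}$ let
$$\Phi(\xi)=\sum_Pw_P\,\xi_P\Bigl(1-\sum_{Q\ne P,\ i(Q)=i(P)}\xi_Q-\sum_{e\in K(P)}e_{h_e}\bigl((\xi_Q)_{Q\ni e,\ Q\ne P}\bigr)\Bigr).$$
Let $\xi$ be a $0/1$ vector. If $P$ is accepted, both subtracted sums vanish and the bracket is $1$. If $P$ is sampled but not accepted, then some subtracted term is an integer $\ge1$ and the others are $\ge0$, so the bracket is $\le0$. Hence the accepted paths have total weight at least $\Phi(\xi)$.

**Step 5: it suffices to find a good fractional point.** $\Phi$ is affine in each coordinate: the bracket for $P$ does not involve $\xi_P$, and each $e_h$ is affine in each of its variables. It can be evaluated in polynomial time, computing $e_h$ by dynamic programming over the variables ($e_h=0$ if $h$ exceeds their number). Start from any $p\in[0,1]^{\mathcal P}$ and treat the coordinates one by one: an affine function on $[0,1]$ is maximized at $0$ or $1$, so we can fix the coordinate to $0$ or $1$ without decreasing $\Phi$. We end with $\xi\in\{0,1\}^{\mathcal P}$ such that $\Phi(\xi)\ge\Phi(p)$. It remains to find $p$ with $\Phi(p)\ge F/(4(37+48D))$.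

**Step 6: the starting point, and the cost of one inspected edge.** Let $\beta=2(37+48D)$ and $p_P=f_P/\beta$. Then $\beta\ge74\ge12$. By (2), $\sum_{i(Q)=i}p_Q\le1/\beta$ for every commodity $i$, and $\sum_{Q\ni e}p_Q\le c_e/\beta$ for every edge. Expanding the $h$-th power of a sum $S$ of nonnegative numbers, each product of $h$ distinct ones occurs $h!$ times, so $e_h\le S^h/h!$. Also $h^h/h!\le e^h$ (one term of the exponential series, with $e=2.718\ldots$ here), so $h!\ge(h/3)^h$. With $h=h_e\ge c_e/2$, the value of $e_{h}$ belonging to the edge $e$ at the point $p$ is at most
$$\frac{(c_e/\beta)^h}{h!}\le\Bigl(\frac{3c_e}{h\beta}\Bigr)^h\le\Bigl(\frac6\beta\Bigr)^h\le\frac6\beta\,2^{-(h-1)}, \tag{6}$$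
where the last inequality uses $6/\beta\le\frac12$.

**Step 7: the cost of a branch is $O(1/\beta)$.** List the critical edges of one branch from bottom to top. The first has capacity at least $1$, and each one has at least twice the capacity of the one before, so the $l$-th has capacity at least $2^{l-1}$. Its $h$ is therefore at least $1$ for $l=1$ and at least $2^{l-2}$ for $l\ge2$. By (6) the branch contributes at most
$$\frac6\beta\Bigl(1+\sum_{m\ge0}2^{-(2^m-1)}\Bigr)\le\frac6\beta\Bigl(1+\sum_{m\ge0}2^{-m}\Bigr)=\frac{18}\beta,$$
using $2^m-1\ge m$. Each edge incident with $X$ contributes at most $6/\beta$, by (6) with $h\ge1$.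

**Step 8: add up.** The path $P$ has at most $2(q_P+1)$ branches and at most $2q_P$ edges incident with $X$. So the bracket for $P$ at $\xi=p$ is at least
$$1-\frac{1+36(q_P+1)+12q_P}\beta=1-\frac{37+48q_P}\beta .$$
Therefore
$$\Phi(p)\ge\frac1\beta\sum_Pw_Pf_P\Bigl(1-\frac{37+48q_P}\beta\Bigr)=\frac F\beta\Bigl(1-\frac{37+48D}\beta\Bigr)=\frac F{2\beta}=\frac F{4(37+48D)}.\qquad\square$$

*Proof of Theorem 2.* Output the better of the solution of Lemma 4 and, if $M>0$, that of Lemma 3 at a vertex $v\in X$ with $F_v=M$. If $M\ge F/\sqrt r$, Lemma 3 gives weight at least $F/(40\sqrt r)$. Otherwise (3) gives $D\le2rM/F\le2\sqrt r$, and Lemma 4 gives at least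
$$\frac F{4(37+96\sqrt r)}\ge\frac F{4\cdot133\sqrt r}=\frac F{532\sqrt r}.$$
Both bounds are at least $F/(532\sqrt r)$, and $F=\mathrm{OPT}^*_w$. $\blacksquare$

## 9. Crossing chords with split crossings: proof of Theorem 3

This is a version of the grid example of Garg, Vazirani and Yannakakis.

**Step 1: the graph $G_k$.** Let $k\ge2$. Draw $k$ chords of a disk with endpoints on the circle in cyclic order $s_1,\dots,s_k,t_1,\dots,t_k$, chord $i$ joining $s_i$ to $t_i$, with no three chords concurrent. To achieve the last condition, place the $s_i$ first and then $t_1,\dots,t_k$ one after another. When $t_i$ is placed, only finitely many positions would send chord $i$ through a crossing of two earlier chords. For $i<j$ the endpoints appear in the order $s_i,s_j,t_i,t_j$, so any two chords cross, and exactly once.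

Orient chord $i$ from $s_i$ to $t_i$. At the crossing of chords $i$ and $j$ the four half-chords alternate between $i$ and $j$ in cyclic order. So the incoming half of $i$ is next to both halves of $j$, and likewise for the outgoing half. Hence the two incoming halves are consecutive, and so are the two outgoing ones. Replace the crossing by two vertices $a,b$ joined by an edge, and attach the two incoming halves to $a$ and the two outgoing halves to $b$. By the consecutiveness this can be drawn without crossings. The result is a plane graph $G_k$ in the disk. The terminals are vertices of degree $1$ on the boundary circle, and all other vertices are interior and have degree $3$.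

The graph is simple. A segment of a chord joins vertices of two different crossings (or a terminal to a crossing vertex), so it is not parallel to an edge $ab$. Two segments with the same two ends would lie on two different chords that meet in two crossings, which is impossible.

For $k=2$, the graph $G_2$ is a tree: an edge $ab$ with $s_1,s_2$ attached to $a$ and $t_1,t_2$ attached to $b$.

**Step 2: $\mathrm{OPT}^*\ge k/2$.** Route half a unit for each pair along its chord, traversing the edge $ab$ at each crossing. A segment lies on one chord and an edge $ab$ on two, so all loads are at most $1$.

**Step 3: $\mathrm{OPT}=1$.** One pair can be routed along its chord. Suppose two pairs $i<j$ were routed on edge-disjoint paths. A terminal has degree $1$, so it can be on a path only as an end, and the four terminals are distinct. So a common vertex of the two paths is not a terminal, and it is internal to both. It then has four different incident edges, but its degree is $3$. Hence the two paths are disjoint curves in the disk, meeting the circle only in their ends, and these ends appear in the cyclic order $s_i,s_j,t_i,t_j$. This is topologically impossible: by the Jordan curve theorem the first curve separates $s_j$ from $t_j$ in the disk.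

**Step 4: $\mathrm{fvs}(G_k)\le k(k-1)/2$.** There are $k(k-1)/2$ crossings, hence as many $a$-vertices. Every edge other than the edges $ab$ goes from a source or a $b$-vertex to an $a$-vertex or a sink. So after deleting all $a$-vertices, the only remaining edges end in a sink. Each sink has degree $1$, so no remaining edge lies on a cycle. What remains is a forest.

**Step 5: reach every $r$ exactly.** Given $r\ge1$, let $k\ge2$ be maximal with $k(k-1)/2\le r$. Such $k$ exists, since $k=2$ qualifies. By Step 4, $r-\mathrm{fvs}(G_k)\ge0$. Add this many disjoint triangles to $G_k$. The feedback vertex set number is additive over components, so it becomes exactly $r$, and $\mathrm{OPT}$ and $\mathrm{OPT}^*$ do not change. By maximality $(k+1)^2>k(k+1)>2r$, and $k\ge\frac23(k+1)$ because $k\ge2$. Hence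
$$\mathrm{OPT}^*\ge\frac k2\ge\frac{k+1}3\ge\frac{\sqrt2}3\sqrt r,\qquad\mathrm{OPT}=1 .$$

**Step 6: the consequence for $g$.** An algorithm that routes at least $c\,\mathrm{OPT}^*/g(r)$ pairs on these instances must satisfy $c\,\frac{\sqrt2}3\sqrt r/g(r)\le1$, that is, $g(r)\ge c\,\frac{\sqrt2}3\sqrt r$, so $g(r)=\Omega(\sqrt r)$. This proves Theorem 3. $\blacksquare$

These graphs also show how the two cases of Section 7 meet. In $G_k$ choose $X$ to be the set of all $a$-vertices, of size $N=k(k-1)/2$ (we do not claim that this set is of minimum size), and the flow of Step 2, so $F=k/2$. Every $a$-vertex has $F_v=1$, and every chord has $q_P=k-1$. Thus $q_P$ is of order $\sqrt N$ for every path, while the load $F_v$ is of order $F/\sqrt N$ at every vertex of $X$. The bound of Lemma 2, evaluated for this flow and this $X$, is $\frac{k^2/4}{4k(k-1)+5k/2}=\frac{k}{16k-6}$. That of Lemma 3 is $\frac1{40}$. Both are constants, as they have to be when $\mathrm{OPT}=1$.
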